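\title{The Ziegler spectrum of a finite dimensional algebra does not have Cantor--Bendixson rank one}

\begin{abstract}
Let $A$ be a finite dimensional algebra over an arbitrary field. We prove that the Ziegler spectrum of $A$ has no closed point of Cantor--Bendixson rank $1$, and hence that its Cantor--Bendixson rank is not $1$. We show that every point of rank $1$ is isolated by a simple object of the category of finitely presented functors modulo those of finite length, and that the endomorphism ring of this simple object is a locally finite division algebra. A descent argument then forces a closed point of rank $1$ to be finite dimensional, which is impossible. The theorem of Krause and Herzog that the Krull--Gabriel dimension of $A$ is not $1$ follows as a consequence.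
\end{abstract}

\section{The question and the results}\label{sec:intro}

Throughout, $k$ is an arbitrary field, $A$ is a finite dimensional $k$-algebra and $D=\operatorname{Hom}_k(-,k)$. Modules are left modules unless the contrary is said; $\operatorname{mod}A$ and $\operatorname{mod}A^{\mathrm{op}}$ are the categories of finite dimensional left and right modules. Two ordinal-valued invariants measure how far $A$ is from having finite representation type, that is, from having only finitely many indecomposable finite dimensional modules up to isomorphism.

\subsection*{The Ziegler spectrum and its rank}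
A monomorphism $M\to M'$ of $A$-modules is \emph{pure} if $Y\otimes_AM\to Y\otimes_AM'$ is injective for every right module $Y$, and $N$ is \emph{pure-injective} if every map $M\to N$ extends along every pure monomorphism $M\to M'$. The isomorphism $\operatorname{Hom}_A(M,DY)\cong D(Y\otimes_AM)$ shows that the dual $DY$ of any right module is pure-injective. So are its direct summands, and in particular all finite dimensional modules. A \emph{pp-formula} $\varphi(\bar x)$ has the form $\exists\bar y\,(H\bar x=H'\bar y)$, where $H,H'$ are matrices over $A$ and $\bar x$ has length $n$; it defines a subgroup $\varphi(M)\subseteq M^n$ for every module $M$. We write $\psi\to\varphi$ if $\psi(M)\subseteq\varphi(M)$ for all $M$. The \emph{Ziegler spectrum} $X=\mathrm{Zg}_A$ is the space of isomorphism classes of indecomposable pure-injective $A$-modules, with basic open sets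
\[
(\varphi/\psi)=\{N:\varphi(N)\neq\psi(N)\},\qquad \psi\to\varphi .
\]
It is quasi-compact (Ziegler; see also the end of Section~\ref{sec:functors}).

Put $X^{(0)}=X$, let $X^{(\alpha+1)}$ be $X^{(\alpha)}$ with its isolated points (in the relative topology) removed, and let $X^{(\lambda)}=\bigcap_{\alpha<\lambda}X^{(\alpha)}$ for limit ordinals $\lambda$. Each $X^{(\alpha)}$ is closed in $X$. A point has \emph{rank} $\alpha$ if it lies in $X^{(\alpha)}\setminus X^{(\alpha+1)}$. If some nonempty $X^{(\alpha)}$ has no isolated point, the Cantor--Bendixson rank of $X$ is undefined. Otherwise every point has a rank, and the \emph{Cantor--Bendixson rank} $\operatorname{CB}(A)$ is the supremum of the ranks of the points. It is a maximum: by quasi-compactness the least $\beta$ with $X^{(\beta)}=\emptyset$ is not a limit ordinal.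

\subsection*{The Krull--Gabriel dimension}
Let $\mathcal C$ be the abelian category of finitely presented additive covariant functors from $\operatorname{mod}A$ to $k$-vector spaces, that is, of cokernels of morphisms $\operatorname{Hom}(M',-)\to\operatorname{Hom}(M,-)$. Filter $\mathcal C$ by Serre subcategories (full subcategories closed under subobjects, quotients and extensions): $\mathcal C_{-1}=0$, the objects of $\mathcal C_{\alpha+1}$ are those that have finite length in the quotient category $\mathcal C/\mathcal C_\alpha$, and at limit ordinals one takes unions. The \emph{Krull--Gabriel dimension} $\operatorname{KG}(A)$ is the least $\alpha$ with $\mathcal C_\alpha=\mathcal C$, if there is one.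

It is convenient to change sides. Let $\mathcal A$ be the category of finitely presented additive functors $\operatorname{mod}A^{\mathrm{op}}\to\mathrm{Ab}$. The Auslander--Gruson--Jensen duality gives $\mathcal A\simeq\mathcal C^{\mathrm{op}}$. Serre subcategories, quotient categories and finite length are self-dual notions, so the filtration may be computed in $\mathcal A$. We need its first two terms: $\mathcal A_0$ consists of the objects of finite length, and $\mathcal A_1$ of the objects whose image under the quotient functor
\[
q\colon\mathcal A\longrightarrow\overline{\mathcal A}=\mathcal A/\mathcal A_0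
\]
has finite length. For a module $N$ let $E_N=-\otimes_AN$, a functor on $\operatorname{mod}A^{\mathrm{op}}$, and for $F\in\mathcal A$ put
\[
O(F)=\{N\in X:\operatorname{Hom}(F,E_N)\neq0\}.
\]
These sets are exactly the basic open sets of $X$ (Proposition~\ref{prop:dictionary}), and they link the two invariants.

\subsection*{The question}
At the first step the two filtrations match. The simple objects of $\mathcal A$ correspond to the isolated points of $X$, these are the finite dimensional indecomposable modules, and for $A\neq0$ both invariants vanish exactly when $A$ has finite representation type (Section~\ref{sec:first}). It is known (Krause; Herzog) that no finite dimensional algebra has Krull--Gabriel dimension $1$. The corresponding question for the Ziegler spectrum is posed in \cite{serial}: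

\begin{quote}
\emph{Is there a finite dimensional algebra $A$ with $\operatorname{CB}(A)=1$?}
\end{quote}

The analogy suggests the answer no, but the analogy is not a proof. A simple object of $\overline{\mathcal A}$ isolates a point of $X^{(1)}$ (Lemma~\ref{lem:easy}), and it follows that $\operatorname{KG}(A)=1$ would imply $\operatorname{CB}(A)=1$. The question requires the opposite passage, from points to functors. A point of rank $1$ is cut out of $X^{(1)}$ by some $O(F)$, and nothing in the definitions says that $qF$ has finite length, or even a simple subobject. Nor does general topology help: like $X$, the one-point compactification of $\mathbb N$ is quasi-compact with a dense set of isolated points, and it has rank $1$.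

\begin{theorem}\label{thm:main}
Let $A$ be a finite dimensional algebra over an arbitrary field $k$. Then $\mathrm{Zg}_A$ has no closed point of Cantor--Bendixson rank $1$. Consequently $\operatorname{CB}(A)\neq1$.
\end{theorem}

The second sentence follows from the first. If $\operatorname{CB}(A)=1$, then $X^{(1)}\neq\emptyset$ and $X^{(2)}=\emptyset$. So every point of $X^{(1)}$ has rank $1$ and $X^{(1)}$ is discrete. Its points are then closed in $X^{(1)}$, which is closed in $X$, and there is a closed point of rank $1$.

A $k$-algebra is \emph{locally finite} if each of its finite subsets lies in a finite dimensional subalgebra.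

\begin{theorem}\label{thm:compl}
Let $A$ be a finite dimensional algebra over an arbitrary field $k$, and let $X=\mathrm{Zg}_A$.
\begin{enumerate}
\item[(a)] For every point $N$ of rank $1$ there is $Q_0\in\mathcal A$ such that $Q=qQ_0$ is a simple object of $\overline{\mathcal A}$ and $O(Q_0)\cap X^{(1)}=\{N\}$; moreover $\operatorname{End}(Q)$ is a locally finite division $k$-algebra.
\item[(b)] The closure of every point of rank $1$ meets $X^{(2)}$.
\item[(c)] If $A$ has infinite representation type, then $X^{(2)}\neq\emptyset$. So $\operatorname{CB}(A)\geq2$ or $\operatorname{CB}(A)$ is undefined.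
\item[(d)] $X\setminus X^{(2)}=\bigcup_{F\in\mathcal A_1}O(F)$. Moreover $\operatorname{KG}(A)\neq1$.
\end{enumerate}
\end{theorem}

The theorem of Krause and Herzog is not used in the proofs; part (d) reproves it.

To prove Theorem~\ref{thm:main} we study a point $N$ of rank $1$ as a module over its local endomorphism ring $\Gamma$, with radical $J$. A counting argument shows that $N$ is isolated by a simple object $Q$ of $\overline{\mathcal A}$ (Section~\ref{sec:simple}); it rests on bounds for the morphism spaces of $\overline{\mathcal A}$ (Section~\ref{sec:hom}). From $Q$ we read off two properties (Section~\ref{sec:closed}):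
\begin{enumerate}
\item[(L)] the division algebra $\Gamma/J$ is locally finite;
\item[(F)] if $N$ is closed, then $N$ has finite length as a $\Gamma$-module.
\end{enumerate}
An indecomposable module with both properties is finite dimensional (Section~\ref{sec:descent}), and so has rank $0$.

\section{Two modules over the Kronecker algebra}\label{sec:kronecker}

We first look at (L) and (F) by hand. Let $A$ be the Kronecker algebra, of dimension $4$, whose left modules are the quadruples $(V_1,V_2;\alpha,\beta)$ with linear maps $\alpha,\beta\colon V_1\to V_2$. For a $k[T]$-module $M$ put $M^\flat=(M,M;1,T)$. A morphism $M^\flat\to M'^\flat$ is a pair $(f_1,f_2)$ with $f_2=f_1$ and $f_2T=Tf_1$, so $M\mapsto M^\flat$ is fully faithful; it also commutes with sums and products. If $M$ is an injective $k[T]$-module, then $M^\flat$ is pure-injective. Indeed, $M$ is a direct summand of $DDM$, and $(DDM)^\flat$ is the dual of the right $A$-module given by the maps $1,T\colon DM\to DM$.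

Take $P=k[T,T^{-1}]/k[T]$ and $K=k(T)$. Both are divisible, hence injective over the principal ideal domain $k[T]$. For $P$ this holds because $T$ acts surjectively and a polynomial prime to $T$ acts bijectively on each $P_n=T^{-n}k[T]/k[T]\cong k[T]/(T^n)$.

\emph{The module $P^\flat$.} An endomorphism of $P$ preserves each $P_n$, the kernel of $T^n$, so $\Gamma=\varprojlim k[T]/(T^n)=k[[T]]$. Here $\Gamma/J=k$ is locally finite, but the $P_n^\flat$ form an infinite strict chain of $\Gamma$-submodules.

\emph{The module $K^\flat$.} Here $\Gamma=\operatorname{End}_{k[T]}(K)=k(T)$, and $K^\flat=K\oplus K$ has length $2$ over $\Gamma$. But $T$ lies in no finite dimensional subalgebra of $\Gamma/J=k(T)$.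

Both rings are local and only one is a field, so $P^\flat$ and $K^\flat$ are distinct points of $X$. They are infinite dimensional and therefore lie in $X^{(1)}$, by Lemma~\ref{lem:isolated} below. Each has one of the two properties and lacks the other, and the topology reflects this.

\begin{example}\label{ex:closure}
The point $K^\flat$ lies in the closure of $P^\flat$. The element $(T^{-n})_{n}$ of the injective module $P^{\mathbb N}$ is annihilated by no nonzero polynomial, so it gives an embedding $k[T]\to P^{\mathbb N}$. This extends to a map $K\to P^{\mathbb N}$, which is injective because every nonzero submodule of $K$ meets $k[T]$, and which splits because $K$ is injective. So $K^\flat$ is a direct summand of $(P^\flat)^{\mathbb N}$. As $M\mapsto\varphi(M)$ commutes with products, $\varphi(P^\flat)=\psi(P^\flat)$ implies $\varphi(K^\flat)=\psi(K^\flat)$. Thus every open set containing $K^\flat$ contains $P^\flat$. Hence $P^\flat$ is not closed, and $K^\flat$ is not isolated in $X^{(1)}$, so $K^\flat\in X^{(2)}$.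
\end{example}

Why can an infinite dimensional indecomposable module not have both properties? Replace $k(T)$ by an algebraic field extension $K'$ of $k$, which is locally finite, and $T$ by an element $t\in K'$. Then $L=k(t)$ is finite dimensional, and for an $L$-basis $(c)$ of $K'$,
\[
(K',K';1,t)=\bigoplus_c\,(cL,cL;1,t).
\]
The module is defined over the small field $L$ and falls apart unless $K'=L$. The same computation works over any finite dimensional algebra $A$. Note that a finite dimensional subalgebra $L$ of a division algebra $\Delta$ is a division algebra, since multiplication by a nonzero element of $L$ is injective on $L$, hence bijective; so $\Delta$ has a basis as a right $L$-space.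

\begin{lemma}\label{lem:layer}
Let $A$ be a finite dimensional algebra with $k$-basis $(a_j)$, let $\Delta$ be a division $k$-algebra, and let $W$ be a left $\Delta$-space with finite basis $m_1,\dots,m_r$ on which $A$ acts by $\Delta$-linear maps, the two actions of $k$ being the same. Write $a_jm_p=\sum_{u}\delta_{jpu}m_u$ with $\delta_{jpu}\in\Delta$. If $L\subseteq\Delta$ is a finite dimensional subalgebra containing all $\delta_{jpu}$, then $M=\bigoplus_uLm_u$ is a finite dimensional $A$-submodule of $W$, and $W=\bigoplus_ccM$ for every basis $(c)$ of $\Delta$ as a right $L$-space.
\end{lemma}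

\begin{proof}
For $\lambda\in L$ we have $a_j(\lambda m_p)=\lambda a_jm_p=\sum_u\lambda\delta_{jpu}m_u\in M$. From $\Delta=\bigoplus_ccL$ we get $W=\bigoplus_u\Delta m_u=\bigoplus_u\bigoplus_ccLm_u=\bigoplus_ccM$.
\end{proof}

Now let $N$ be an indecomposable module whose endomorphism ring is a locally finite division algebra $\Delta$, and let $N$ have finite length over $\Delta$. The finitely many $\delta_{jpu}$ lie in a finite dimensional subalgebra $L$, and $N=\bigoplus_ccM$ is a direct sum of $A$-submodules isomorphic to $M$. There can be only one summand, so $N\cong M$ is finite dimensional. This is the case $J=0$ of Proposition~\ref{prop:descent}. For $K^\flat$, with $m_1=(1,0)$ and $m_2=(0,1)$, we have $\beta m_1=Tm_2$, and the structure constant $T$ lies in no such $L$.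

\section{Functor categories and localization}\label{sec:functors}

From now on $A$ is again arbitrary. Let $\mathcal G$ be the category of all additive functors $\operatorname{mod}A^{\mathrm{op}}\to\mathrm{Ab}$. A scalar $\lambda\in k$ acts on $F(M)$ as $F(\lambda\cdot1_M)$. With this action every $F\in\mathcal G$ is a $k$-linear functor to $k$-spaces, natural transformations are $k$-linear, and subfunctors take subspaces as values.

\subsection*{Locally coherent categories}
An object $F$ of a Grothendieck category $\mathcal H$ is \emph{finitely generated} (f.g.)\ if, whenever $F$ is the union of a directed family of subobjects, it equals one of them, and \emph{finitely presented} (f.p.)\ if $\operatorname{Hom}(F,-)$ commutes with direct limits. F.p.\ objects are f.g. The category $\mathcal H$ is \emph{locally coherent} if every object is a direct limit of f.p.\ objects and f.g.\ subobjects of f.p.\ objects are f.p. Then the full subcategory $\mathrm{fp}(\mathcal H)$ of f.p.\ objects is abelian and closed under kernels, cokernels and extensions in $\mathcal H$. A nonzero object is \emph{uniform} if any two nonzero subobjects have nonzero intersection. We write $\mathbb E(U)$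 for the injective hull of $U$, and use the following standard facts about a locally coherent $\mathcal H$.
\begin{enumerate}
\item[(G1)] If an f.g.\ subobject $U$ of $F$ lies in the union of a directed family of subobjects $C_i$, then $U\subseteq C_i$ for some $i$, because $U=\bigcup_i(U\cap C_i)$.
\item[(G2)] Every object is the directed union of its f.g.\ subobjects. Simple objects are f.g. A nonzero f.g.\ object has a maximal proper subobject, by Zorn's lemma, and so a simple quotient.
\item[(G3)] A simple object of $\mathrm{fp}(\mathcal H)$ is simple in $\mathcal H$, since a nonzero subobject contains a nonzero f.g., hence f.p., subobject.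
\item[(G4)] If $U$ is uniform, for instance simple, then $\mathbb E(U)$ is indecomposable. An indecomposable injective is the injective hull of each of its nonzero subobjects.
\item[(G5)] If $S$ is simple and $I$ is an indecomposable injective with $\operatorname{Hom}(S,I)\neq0$, then $I\cong\mathbb E(S)$, and the image of $S$ is the smallest nonzero subobject of $I$, its \emph{socle}.
\end{enumerate}
The category $\mathcal G$ is locally coherent with $\mathrm{fp}(\mathcal G)=\mathcal A$ (Auslander). Its f.g.\ objects are the quotients of representable functors $\operatorname{Hom}(M,-)$, so they have finite dimensional values.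

\begin{proposition}[Gruson--Jensen; \cite{Herzog}, \cite{Krause}, \cite{Prest}]\label{prop:dictionary}
The functor $N\mapsto E_N$ from $A$-modules to $\mathcal G$ is fully faithful. It induces a bijection from $X$ to the isomorphism classes of indecomposable injective objects of $\mathcal G$, and the basic open sets $(\varphi/\psi)$ are exactly the sets $O(F)$ with $F\in\mathcal A$.
\end{proposition}

Since $\operatorname{Hom}(-,E_N)$ is exact for $N\in X$, we have $O(F)=O(F')\cup O(F/F')$ for a subobject $F'\subseteq F$ in $\mathcal A$. In particular $O(G)\subseteq O(F)$ for every subquotient $G$ of $F$ in $\mathcal A$.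

\subsection*{Quotient categories}
Let $\mathcal S$ be a Serre subcategory of $\mathcal A$. The category $\mathcal A/\mathcal S$ has the same objects as $\mathcal A$, and
\begin{equation}\label{eq:serre}
\operatorname{Hom}_{\mathcal A/\mathcal S}(F,G)=\varinjlim\operatorname{Hom}_{\mathcal A}(F',G/G'),
\end{equation}
the directed colimit over subobjects $F'\subseteq F$ and $G'\subseteq G$ in $\mathcal A$ with $F/F'$ and $G'$ in $\mathcal S$. It is a $k$-linear abelian category, the quotient functor is exact and kills exactly the objects of $\mathcal S$, and every exact functor on $\mathcal A$ that kills $\mathcal S$ induces an exact functor on $\mathcal A/\mathcal S$. The category $\mathcal A/\mathcal S$ does not provide injective hulls or infinite sums of subobjects, and the next result embeds it in a category that does.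

\begin{proposition}[\cite{Herzog}, \cite{Krause}; Gabriel]\label{prop:localize}
Let $\mathcal S\subseteq\mathcal A$ be a Serre subcategory and let $\mathcal T\subseteq\mathcal G$ be the class of direct limits of objects of $\mathcal S$. Then $\mathcal T$ is a localizing subcategory with $\mathcal T\cap\mathcal A=\mathcal S$, and $\mathcal G/\mathcal T$ is a locally coherent Grothendieck category. The quotient functor $q\colon\mathcal G\to\mathcal G/\mathcal T$ is exact, has a right adjoint $R$ whose counit $qR\to1$ is an isomorphism, and induces an equivalence $\mathcal A/\mathcal S\simeq\mathrm{fp}(\mathcal G/\mathcal T)$. The functor $R$ identifies the indecomposable injectives of $\mathcal G/\mathcal T$ with the $E_N$, $N\in X$, such that $\operatorname{Hom}(S,E_N)=0$ for all $S\in\mathcal S$.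
\end{proposition}

The tool that turns topological information into information about functors is the following covering lemma.

\begin{lemma}\label{lem:cover}
Let $\mathcal P\subseteq\mathcal A$ be a class of objects and let $F\in\mathcal A$ satisfy $O(F)\subseteq\bigcup_{G\in\mathcal P}O(G)$. Then $F$ has a finite filtration in $\mathcal A$ whose factors are subquotients of objects of $\mathcal P$.
\end{lemma}

\begin{proof}
The objects with such a filtration form a Serre subcategory $\mathcal S\supseteq\mathcal P$: filtrations induce filtrations on subobjects and quotients, and they concatenate along extensions. Localize at $\mathcal S$ and suppose $F\notin\mathcal S$. Then $qF$ is nonzero and f.g., so it has a simple quotient by (G2). The injective hull $I$ of that quotient is indecomposable and $\operatorname{Hom}(qF,I)\neq0$. Write $RI=E_N$. By adjunction $\operatorname{Hom}(F,E_N)=\operatorname{Hom}(qF,I)\neq0$, while $\operatorname{Hom}(G,E_N)=\operatorname{Hom}(qG,I)=0$ for $G\in\mathcal P$. So $N$ lies in $O(F)$ and in no $O(G)$, a contradiction.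
\end{proof}

Let $H=\operatorname{Hom}(A_A,-)\in\mathcal A$ be the forgetful functor. By Yoneda's lemma,
\begin{equation}\label{eq:forget}
\operatorname{Hom}(H,E_N)=E_N(A)=A\otimes_AN=N ,
\end{equation}
compatibly with the action of $\operatorname{End}(E_N)=\operatorname{End}_A(N)$. Hence $O(H)=X$. A finite filtration of $H$ as in Lemma~\ref{lem:cover} involves finitely many $G\in\mathcal P$, whose open sets already cover $O(H)$; this is the quasi-compactness of $X$.

\section{Functors of finite length and the space $X^{(1)}$}\label{sec:first}

The letter $Y$ always denotes an indecomposable finite dimensional right module, or its isomorphism class. The \emph{support} $\operatorname{supp}F$ of $F\in\mathcal G$ is the set of $Y$ with $F(Y)\neq0$; it is empty only for $F=0$. Let $\operatorname{rad}(Y,M)$ be the set of maps $Y\to M$ that are not split monomorphisms. It is a subgroup, because $\operatorname{End}(Y)$ is local: if $h(f+g)=1_Y$, then $hf$ or $hg$ is invertible. So $\operatorname{rad}(Y,-)$ is a subfunctor of $\operatorname{Hom}(Y,-)$. It contains every proper subfunctor, since a subfunctor containing a split monomorphism contains $1_Y$. Thus $S_Y=\operatorname{Hom}(Y,-)/\operatorname{rad}(Y,-)$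 is simple.

\begin{proposition}[Auslander--Reiten]\label{prop:AR}
The simple functor $S_Y$ is finitely presented.
\end{proposition}

\begin{lemma}\label{lem:length}
The simple objects of $\mathcal G$ are the functors $S_Y$, and $\operatorname{supp}S_Y=\{Y\}$. The objects of $\mathcal A_0$ are the objects of finite length in $\mathcal G$. An f.g.\ functor lies in $\mathcal A_0$ if and only if its support is finite.
\end{lemma}

\begin{proof}
A simple functor $S$ has $S(Y)\neq0$ for some $Y$, so it is a simple quotient of $\operatorname{Hom}(Y,-)$, and $S_Y$ is the only one. A split monomorphism between indecomposables is an isomorphism, which gives the support. By (G3) an object of $\mathcal A_0$ has finite length in $\mathcal G$. Conversely, a functor of finite length is an iterated extension of functors $S_Y$, so it is f.p.\ by Proposition~\ref{prop:AR} and lies in $\mathcal A_0$; its support is the finite set of these $Y$. If $F$ is f.g.\ with finite support, then $\sum_{Y}\dim F'(Y)$ is bounded by $\sum_Y\dim F(Y)<\infty$ for subfunctors $F'\subseteq F$ and grows strictly along strict chains, so $F$ has finite length.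
\end{proof}

\begin{lemma}\label{lem:isolated}
For all $F\in\mathcal G$ we have $\operatorname{Hom}(F,E_{DY})\cong DF(Y)$. Further, $O(S_Y)=\{DY\}$, the isolated points of $X$ are the finite dimensional ones, they are dense, and
\[
X^{(1)}=\{N\in X:\dim_kN=\infty\}=\{N\in X:\operatorname{Hom}(S,E_N)=0\text{ for all }S\in\mathcal A_0\}.
\]
\end{lemma}

\begin{proof}
For $M\in\operatorname{mod}A^{\mathrm{op}}$ we have $D(M\otimes_ADY)\cong\operatorname{Hom}_A(M,Y)$, so $E_{DY}\cong D\operatorname{Hom}(-,Y)$. A linear form $\xi$ on $F(Y)$ defines $\eta\colon F\to D\operatorname{Hom}(-,Y)$ by $\eta_M(x)(f)=\xi(F(f)x)$. By naturality every $\eta$ arises in this way, from the unique form $\xi(y)=\eta_Y(y)(1_Y)$. This gives the isomorphism. It shows that $DY\in O(S_Y)$, and by (G5) every $N\in O(S_Y)$ has $E_N\cong\mathbb E(S_Y)$, so $O(S_Y)=\{DY\}$. The modules $DY$ are all the finite dimensional points, so these are isolated. If $O(F)\neq\emptyset$, then $F(Y)\neq0$ for some $Y$, and $DY\in O(F)$. So the points $DY$ are dense, and every isolated point is one of them. Finally, for $S\in\mathcal A_0$ the set $O(S)$ is the union of the sets $O(S_Y)$ over the composition factors of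 $S$, so $\bigcup_{S\in\mathcal A_0}O(S)$ is the set of finite dimensional points.
\end{proof}

\begin{corollary}\label{cor:zero}
For $F\in\mathcal A$ we have $F\in\mathcal A_0$ if and only if $O(F)\cap X^{(1)}=\emptyset$. The conditions $X^{(1)}=\emptyset$, $\mathcal A_0=\mathcal A$ and ``$A$ has finite representation type'' are equivalent. For $A\neq0$ they say that $\operatorname{CB}(A)=0=\operatorname{KG}(A)$.
\end{corollary}

\begin{proof}
If $O(F)\cap X^{(1)}=\emptyset$, then $O(F)\subseteq\bigcup_YO(S_Y)$, and Lemma~\ref{lem:cover} gives $F\in\mathcal A_0$; the converse is part of Lemma~\ref{lem:isolated}. Since $O(H)=X$, we get $X^{(1)}=\emptyset$ if and only if $H\in\mathcal A_0$. As $H(Y)=Y\neq0$ for all $Y$, Lemma~\ref{lem:length} shows that $H\in\mathcal A_0$ if and only if there are finitely many $Y$, and that in this case $\mathcal A_0=\mathcal A$.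
\end{proof}

Apply Proposition~\ref{prop:localize} to $\mathcal S=\mathcal A_0$. From now on $q\colon\mathcal G\to\overline{\mathcal G}$ is the resulting quotient functor, $R$ is its right adjoint, and we identify $\overline{\mathcal A}$ with $\mathrm{fp}(\overline{\mathcal G})$. By Lemma~\ref{lem:isolated}, $R$ identifies the indecomposable injectives of $\overline{\mathcal G}$ with the $E_N$, $N\in X^{(1)}$. If $E_N=RI$, then $I\cong qRI=qE_N$, so the indecomposable injectives of $\overline{\mathcal G}$ are the objects
\[
\overline E_N=qE_N,\qquad N\in X^{(1)},
\]
and these are pairwise non-isomorphic. The unit $\eta\colon E_N\to RqE_N$ is an isomorphism by the triangle identity, since the counit is one. For $f\colon F\to E_N$ the adjoint of $qf$ is $\eta f$, so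
\begin{equation}\label{eq:closed}
q\colon\operatorname{Hom}_{\mathcal G}(F,E_N)\longrightarrow\operatorname{Hom}_{\overline{\mathcal G}}(qF,\overline E_N)\quad\text{is bijective for }F\in\mathcal G,\ N\in X^{(1)}.
\end{equation}

\begin{lemma}\label{lem:lift}
Let $F\in\mathcal A$ and let $C\subseteq qF$ be a subobject in $\overline{\mathcal G}$. Then $C=qC_0$ for a subfunctor $C_0\subseteq F$. If $C$ is f.g., then $C_0$ can be chosen f.g., hence in $\mathcal A$.
\end{lemma}

\begin{proof}
As $R$ is left exact, $RC\subseteq RqF$. Let $C_0$ be the preimage of $RC$ under the unit $F\to RqF$. The exact functor $q$ preserves this pullback and sends the unit to an isomorphism, so $qC_0=qRC=C$. Since $q$ is exact and preserves colimits, $C$ is the directed union of the $qC_0'$ with $C_0'\subseteq C_0$ f.g. If $C$ is f.g., it equals one of them.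
\end{proof}

\begin{lemma}\label{lem:easy}
Let $Q_0\in\mathcal A$ be such that $Q=qQ_0$ is simple in $\overline{\mathcal A}$. Then $\mathbb E(Q)\cong\overline E_N$ for a unique $N\in X^{(1)}$, we have $O(Q_0)\cap X^{(1)}=\{N\}$, and $N$ has rank $1$.
\end{lemma}

\begin{proof}
By (G3) and (G4), $Q$ is simple in $\overline{\mathcal G}$ and $\mathbb E(Q)$ is an indecomposable injective, which gives $N$. For $N'\in X^{(1)}$, \eqref{eq:closed} says that $N'\in O(Q_0)$ if and only if $\operatorname{Hom}(Q,\overline E_{N'})\neq0$. By (G5) this holds if and only if $\overline E_{N'}\cong\mathbb E(Q)$, that is, $N'=N$.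
\end{proof}

\section{Morphisms modulo finite length}\label{sec:hom}

Morphism spaces in $\mathcal A$ are finite dimensional: if $F$ is a quotient of $\operatorname{Hom}(M,-)$, then $\operatorname{Hom}(F,G)\subseteq G(M)$. So \eqref{eq:serre} presents $\operatorname{End}(qF)$ as a colimit of finite dimensional spaces $\operatorname{Hom}(F',F/F'')$. These spaces are not closed under composition, so the presentation says nothing about the subalgebra generated by an endomorphism. We therefore group the morphisms differently. A morphism in $\overline{\mathcal A}$ ignores only a finite set $B$ of indecomposables, and the morphisms that ignore a fixed $B$ can be composed. The point is that they still form a finite dimensional space.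

\begin{lemma}\label{lem:hom}
\begin{enumerate}
\item[(a)] For $F\in\mathcal A$ the algebra $\operatorname{End}_{\overline{\mathcal A}}(qF)$ is locally finite.
\item[(b)] If $F,G\in\mathcal A$ have countable support, then $\dim_k\operatorname{Hom}_{\overline{\mathcal A}}(qF,qG)\leq\aleph_0$.
\end{enumerate}
\end{lemma}

\begin{proof}
For a finite set $B$ of indecomposables let $\mathcal S_B=\{S\in\mathcal A:\operatorname{supp}S\subseteq B\}$. This is a Serre subcategory, contained in $\mathcal A_0$ by Lemma~\ref{lem:length}. Let $\mathcal V_B\subseteq\operatorname{mod}A^{\mathrm{op}}$ be the full subcategory of modules with no direct summand in $B$.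

\emph{Step 1: $\operatorname{Hom}_{\mathcal A/\mathcal S_B}(F,G)$ embeds in $\operatorname{Hom}(F|_{\mathcal V_B},G|_{\mathcal V_B})$.} Restriction to $\mathcal V_B$ is exact and $k$-linear, and it kills exactly the objects of $\mathcal S_B$. It therefore induces an exact functor on $\mathcal A/\mathcal S_B$ that kills no nonzero object. Such a functor is faithful, because it sends the image of a morphism $f$ to the image of the morphism assigned to $f$.

\emph{Step 2: $\operatorname{Hom}(F|_{\mathcal V_B},G|_{\mathcal V_B})$ is finite dimensional.} Let $F^B\subseteq F$ be the subfunctor generated by all $F(V)$ with $V\in\mathcal V_B$. The quotient $F/F^B$ is f.g.\ with support in $B$, so it lies in $\mathcal A_0\subseteq\mathcal A$ by Lemma~\ref{lem:length}. Thus $F^B$ is the kernel of a morphism in $\mathcal A$, and it is f.g. It is the directed union of the subfunctors generated by finitely many of the given generators, so it is generated by finitely many elements $x_j\in F(V_j)$ with $V_j\in\mathcal V_B$. For $V\in\mathcal V_B$ we have $F(V)=F^B(V)$, so every element of $F(V)$ is a sum $\sum_jF(f_j)(x_j)$ with $f_j\colon V_j\to V$, and the $f_j$ are morphisms of $\mathcal V_B$.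 Hence a morphism $F|_{\mathcal V_B}\to G|_{\mathcal V_B}$ is determined by the images of the $x_j$, which lie in the finite dimensional space $\bigoplus_jG(V_j)$.

\emph{Step 3.} Let $\operatorname{Hom}^B(F,G)$ be the image of $\operatorname{Hom}_{\mathcal A/\mathcal S_B}(F,G)$ in $\operatorname{Hom}_{\overline{\mathcal A}}(qF,qG)$ under the canonical functor $\mathcal A/\mathcal S_B\to\overline{\mathcal A}$. It is finite dimensional by Steps 1 and 2. It grows with $B$, because for $B\subseteq B'$ the functor factors through $\mathcal A/\mathcal S_{B'}$, and for $F=G$ it is a subalgebra. By \eqref{eq:serre} a morphism $qF\to qG$ is represented by a map $F'\to G/G'$ with $F/F'$ and $G'$ in $\mathcal A_0$. The same map represents a morphism in $\mathcal A/\mathcal S_B$ for the finite set $B=\operatorname{supp}(F/F')\cup\operatorname{supp}G'$, which lies in $\operatorname{supp}F\cup\operatorname{supp}G$. Therefore $\operatorname{Hom}_{\overline{\mathcal A}}(qF,qG)$ is the directed union of the spaces $\operatorname{Hom}^B(F,G)$, where $B$ runs over the finite subsets of $\operatorname{supp}F\cup\operatorname{supp}G$. For $F=G$ this is a directed union of finite dimensional subalgebras,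 which proves (a). In (b) there are only countably many such $B$.
\end{proof}

Step 2 depends on Proposition~\ref{prop:AR}: it is because $F/F^B$ is finitely presented, and not only finitely generated, that finitely many elements generate $F^B$.

\section{Points of rank one come from simple objects}\label{sec:simple}

The following converse of Lemma~\ref{lem:easy} is the main step.

\begin{proposition}\label{prop:simple}
Let $N\in X$ have rank $1$. Then there is a simple object $Q$ of $\overline{\mathcal A}$ whose injective hull in $\overline{\mathcal G}$ is $\overline E_N$.
\end{proposition}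

Fix $F\in\mathcal A$ with $O(F)\cap X^{(1)}=\{N\}$ and put $\overline F=qF$. By \eqref{eq:closed},
\begin{equation}\label{eq:only}
\overline E_N\text{ is the only indecomposable injective }I\text{ of }\overline{\mathcal G}\text{ with }\operatorname{Hom}(\overline F,I)\neq0 .
\end{equation}
In particular $\overline F\neq0$. It is easy to find a simple object of $\overline{\mathcal G}$ with hull $\overline E_N$: any simple quotient of $\overline F$ will do. The difficulty is to show that it is finitely presented. Either $\operatorname{supp}F$ contains infinitely many modules of the same dimension, or it contains finitely many of each dimension and is countable. Lemmas~\ref{lem:bounded} and~\ref{lem:countable} treat these two cases and together prove the proposition. If $k$ is countable, there are only countably many $Y$ and Lemma~\ref{lem:countable} suffices; Lemma~\ref{lem:bounded} is what makes the field arbitrary.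

\begin{lemma}\label{lem:bounded}
If infinitely many $Y\in\operatorname{supp}F$ have the same dimension $d$, then $\overline F$ has finite length in $\overline{\mathcal A}$, and Proposition~\ref{prop:simple} holds for $N$.
\end{lemma}

\begin{proof}
Let $F$ be a quotient of $\operatorname{Hom}(M_0,-)$ and put $c=d\dim M_0$. Then $\dim F(Y)\leq\dim\operatorname{Hom}_A(M_0,Y)\leq c$ whenever $\dim Y=d$. The idea is that every factor of a chain in $\overline F$ is again supported at $N$, so it is nonzero on almost every $Y$ on which $F$ is nonzero, and $F(Y)$ has room for at most $c$ such factors.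

Let $0=C_0\subsetneq C_1\subsetneq\dots\subsetneq C_l=\overline F$ be a chain in $\overline{\mathcal A}$. By Lemma~\ref{lem:lift}, $C_i=qG_i'$ with $G_i'\subseteq F$ f.g. Put $G_0=0$, $G_i=G_1'+\dots+G_i'$ for $0<i<l$, and $G_l=F$. This is a chain in $\mathcal A$ with $qG_i=C_i$, so $H_i=G_i/G_{i-1}\notin\mathcal A_0$. By Corollary~\ref{cor:zero},
\[
\emptyset\neq O(H_i)\cap X^{(1)}\subseteq O(F)\cap X^{(1)}=\{N\}.
\]
So $N\in O(H_i)$ and $O(F)\subseteq O(H_i)\cup\bigcup_YO(S_Y)$. By Lemma~\ref{lem:cover}, $F$ has a finite filtration each of whose factors is in $\mathcal A_0$ or is a subquotient of $H_i$. Let $B_i$ be the union of the supports of the factors in $\mathcal A_0$, a finite set. If $Y\notin B_i$ and $F(Y)\neq0$, then a factor of the second kind is nonzero at $Y$, and $H_i(Y)\neq0$. Choose $Y\in\operatorname{supp}F$ of dimension $d$ outside $B_1\cup\dots\cup B_l$. Then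
\[
l\leq\sum_{i=1}^l\dim H_i(Y)=\dim F(Y)\leq c .
\]
So $\overline F$ has length at most $c$. Let $Q\subseteq\overline F$ be a simple subobject in $\overline{\mathcal A}$. By (G3) and (G4), $\mathbb E(Q)$ is indecomposable. The inclusion $Q\to\mathbb E(Q)$ extends to $\overline F$, so $\mathbb E(Q)\cong\overline E_N$ by \eqref{eq:only}.
\end{proof}

\begin{lemma}\label{lem:countable}
If $\operatorname{supp}F$ is countable, then Proposition~\ref{prop:simple} holds for $N$.
\end{lemma}

\begin{proof}
All subobjects are taken in $\overline{\mathcal G}$.

\emph{Step 1: the candidate $Q$.} By (G2) there is a maximal proper subobject $C_{\max}$ of $\overline F$. Put $Q=\overline F/C_{\max}$, a simple object of $\overline{\mathcal G}$. By (G4) and \eqref{eq:only}, $\mathbb E(Q)\cong\overline E_N$, so by (G5) $\overline E_N$ has a smallest nonzero subobject, isomorphic to $Q$. We claim: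
\begin{equation}\label{eq:uniform}
\text{every uniform subobject or quotient }U\text{ of }\overline F\text{ has a subobject isomorphic to }Q.
\end{equation}
Indeed, $\mathbb E(U)$ is indecomposable, and it receives a nonzero map from $\overline F$: compose with the projection if $U$ is a quotient, and extend the inclusion $U\to\mathbb E(U)$ if $U$ is a subobject. So $U$ embeds in $\mathbb E(U)\cong\overline E_N$ and contains its socle.

If $\overline F$ has a uniform f.g.\ subobject $U$, we are done: $U$ is f.p., and $Q$ is an f.g.\ subobject of $U$ by \eqref{eq:uniform} and (G2), so $Q$ is f.p.\ and simple in $\overline{\mathcal A}$. Assume from now on that there is no such $U$. Then $\overline F$ splits indefinitely. We shall produce, from the branches of this splitting, uncountably many linearly independent maps to $Q$, and contradict Lemma~\ref{lem:hom}(b).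

\emph{Step 2: the tree.} A nonzero f.g.\ subobject of $\overline F$ is not uniform, so it contains two nonzero subobjects with zero intersection, and by (G2) these can be shrunk to nonzero f.g.\ ones. Recursively we obtain nonzero f.g.\ subobjects $U_t$, indexed by the finite $0$-$1$ sequences $t$, with $U_\emptyset=\overline F$ and $U_{t0}\oplus U_{t1}\subseteq U_t$. For an infinite $0$-$1$ sequence $s=(s(0),s(1),\dots)$ let
\[
s|m=(s(0),\dots,s(m-1)),\qquad s[m]=(s(0),\dots,s(m-1),1-s(m)),\qquad \Sigma_s=\sum_{m\geq0}U_{s[m]} ;
\]
see Figure~\ref{fig:tree}. From $U_{s[m]}\oplus U_{s|(m+1)}\subseteq U_{s|m}$ we get by induction on $m$ that the sum $U_{s[0]}+\dots+U_{s[m]}+U_{s|(m+1)}$ is direct. It follows that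
\begin{equation}\label{eq:branch}
U_{s|n}\not\subseteq\Sigma_s\quad\text{for all }n .
\end{equation}
Otherwise (G1) gives $m\geq n$ with $U_{s|n}\subseteq U_{s[0]}+\dots+U_{s[m]}$, and the nonzero subobject $U_{s|(m+1)}\subseteq U_{s|n}$ contradicts directness.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.1,yscale=0.95]
\node (r) at (0,0) {$U_\emptyset$};
\node (a) at (-2,-1) {$U_{0}$};
\node[draw] (b) at (2,-1) {$U_{1}$};
\node[draw] (c) at (-3.2,-2) {$U_{00}$};
\node (d) at (-0.8,-2) {$U_{01}$};
\node (e) at (-1.7,-3) {$U_{010}$};
\node[draw] (f) at (0.1,-3) {$U_{011}$};
\draw[very thick] (r)--(a)--(d)--(e);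
\draw (r)--(b); \draw (a)--(c); \draw (d)--(f);
\draw[very thick,dashed] (e)--(-1.2,-3.9);
\end{tikzpicture}
\caption{The branch $s=(0,1,0,\dots)$ of the binary tree of subobjects $U_t$ (thick). The boxed subobjects $U_{s[0]},U_{s[1]},U_{s[2]},\dots$ leave the branch, and $\Sigma_s$ is their sum. Every other branch eventually lies inside one of the boxes, hence inside $\Sigma_s$, while no $U_{s|n}$ lies inside $\Sigma_s$.}
\label{fig:tree}
\end{figure}

\emph{Step 3: a map to $Q$ for each branch.} We want a map that kills $\Sigma_s$ but no $U_{s|n}$. Consider the subobjects $C\supseteq\Sigma_s$ of $\overline F$ that contain no $U_{s|n}$. By \eqref{eq:branch} $\Sigma_s$ is one of them, and by (G1) the union of a chain of them is another. By Zorn's lemma there is a maximal one, $C_s$, and $C_s\neq\overline F=U_{s|0}$. The quotient $\overline F/C_s$ is uniform. For if $C',C''\supsetneq C_s$, then by maximality $U_{s|n'}\subseteq C'$ and $U_{s|n''}\subseteq C''$ for some $n',n''$, so $C'\cap C''$ contains $U_{s|\max(n',n'')}$ and differs from $C_s$. By \eqref{eq:uniform} there is $C_s'\supsetneq C_s$ with $C_s'/C_s\cong Q$. By maximality again, $U_{s|n(s)}\subseteq C_s'$ for some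 $n(s)$. Put $t(s)=s|n(s)$ and let $g_s$ be the composite $U_{t(s)}\to C_s'/C_s\cong Q$. Its kernel is $U_{t(s)}\cap C_s$. Hence $g_s$ vanishes on $U_{t(s)}\cap\Sigma_s$, and $g_s$ does not vanish on $U_{s|n}$ for any $n\geq n(s)$.

\emph{Step 4: lower bound.} There are uncountably many $s$ and countably many finite sequences, so there is a $t$ with $t(s)=t$ for uncountably many $s$. For these $s$ the maps $g_s\colon U_t\to Q$ are linearly independent over $k$. Let $\sum_{i=1}^rc_ig_{s_i}=0$ with distinct $s_i$; by symmetry it suffices to show $c_1=0$. Choose $n$ at least the length of $t$ such that the $s_i|n$ are distinct. Then $U_{s_1|n}\subseteq U_t$. For $i\neq1$ let $m<n$ be minimal with $s_1(m)\neq s_i(m)$. Then $s_1|(m+1)=s_i[m]$, so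
\[
U_{s_1|n}\subseteq U_{s_1|(m+1)}=U_{s_i[m]}\subseteq\Sigma_{s_i},
\]
and $g_{s_i}$ vanishes on $U_{s_1|n}$. Restricting the relation to $U_{s_1|n}$, where $g_{s_1}$ is nonzero, gives $c_1=0$. So $\operatorname{Hom}(U_t,Q)$ has uncountable dimension.

\emph{Step 5: upper bound.} Lemma~\ref{lem:hom}(b) does not apply to $Q$ directly, since $Q$ is not known to be f.p., so we write $Q$ as a countable direct limit of f.p.\ objects. By Lemma~\ref{lem:lift}, $C_{\max}=qC_0$ with $C_0\subseteq F$, and $U_t=qF'$ with $F'\subseteq F$ in $\mathcal A$. The functor $C_0$ is generated by bases of the finite dimensional spaces $C_0(Y)$, $Y\in\operatorname{supp}F$, which together form a countable set. So $C_0$ is the union of an increasing sequence of f.g.\ subfunctors $C_{0,n}$, each $F/C_{0,n}$ lies in $\mathcal A$, and $Q=q(F/C_0)=\varinjlim_nq(F/C_{0,n})$. Since $U_t$ is f.p.,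
\[
\operatorname{Hom}(U_t,Q)=\varinjlim_n\operatorname{Hom}_{\overline{\mathcal A}}\bigl(qF',q(F/C_{0,n})\bigr).
\]
The supports of $F'$ and $F/C_{0,n}$ lie in $\operatorname{supp}F$, so by Lemma~\ref{lem:hom}(b) this is a countable colimit of spaces of countable dimension. It has countable dimension, contradicting Step 4.
\end{proof}

\section{Descent to a finite dimensional division algebra}\label{sec:descent}

\begin{proposition}\label{prop:descent}
Let $N$ be an indecomposable $A$-module whose endomorphism ring $\Gamma$ is local with radical $J$. Suppose that $N$ has finite length as a $\Gamma$-module and that $\Delta=\Gamma/J$ is locally finite over $k$. Then $\dim_kN<\infty$.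
\end{proposition}

The modules $P^\flat$ and $K^\flat$ show that neither hypothesis can be dropped. When $J\neq0$, the division algebra $\Delta$ acts only on the layers $J^iN/J^{i+1}N$, and we have no multiplicative section of $\Gamma\to\Delta$ at our disposal. We replace the elements $c\in\Delta$ of Lemma~\ref{lem:layer} by lifts $\hat c\in\Gamma$ and climb up the layers. A product $\hat c\hat l$ is a lift of $cl$, but not one chosen in advance, so the inductive hypothesis must allow all bases and all lifts.

\begin{proof}
The chain $J^iN$ becomes stationary and its terms are f.g.\ over $\Gamma$, so $J^mN=0$ for some $m$ by Nakayama's lemma. The actions of $A$ and $\Gamma$ commute, so each $J^iN$ is an $A$-submodule, and $A$ and $\Gamma$ act on $N_i=N/J^iN$ and commute there. A lift $\hat b\in\Gamma$ of a nonzero $b\in\Delta$ is a unit, and so acts on $N_i$ as an $A$-linear automorphism. Call $(L,U)$ a \emph{form} of $N_i$ if $L\subseteq\Delta$ is a finite dimensional subalgebra, $U\subseteq N_i$ is a finite dimensional $A$-submodule, and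
\[
N_i=\bigoplus_b\hat bU\quad\text{for every right $L$-basis $(b)$ of $\Delta$ and every choice of lifts $\hat b$.}
\]
Since the $\hat b$ act injectively, directness of such a sum means that $\sum_b\hat bu_b=0$ with $u_b\in U$ forces all $u_b=0$.

\emph{Enlarging $L$.} Let $(L,U)$ be a form of $N_i$, let $L'\supseteq L$ be a finite dimensional subalgebra of $\Delta$, and let $(l)$ be a right $L$-basis of $L'$ with lifts $\hat l$. The finite family $(l)$ extends to a right $L$-basis of $\Delta$, so the sum $U^+=\sum_l\hat lU$ is direct. We claim that $(L',U^+)$ is a form of $N_i$. If $(c)$ is a right $L'$-basis of $\Delta$ with lifts $\hat c$, then $(cl)$ is a right $L$-basis of $\Delta$ with lifts $\hat c\hat l$, and $N_i=\bigoplus_{c,l}\hat c\hat lU=\bigoplus_c\hat cU^+$.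

\emph{Induction on $i$.} The pair $(k,0)$ is a form of $N_0=0$. Let $(L,U)$ be a form of $N_i$. The kernel of the projection $\pi\colon N_{i+1}\to N_i$ is $W=J^iN/J^{i+1}N$. It is killed by $J$ and has finite length over $\Gamma$, so it is a left $\Delta$-space with a finite basis $m_1,\dots,m_r$, on which $\hat b$ acts as $b$ and $A$ acts $\Delta$-linearly. Lift a $k$-basis of $U$ to $N_{i+1}$ and let $U_0$ be the $A$-submodule generated by the lifts. It is finite dimensional because $A$ is, and $\pi(U_0)=U$. The new difficulty is that $U_0$ may meet $W$, and $L$ must be enlarged to absorb the intersection. By local finiteness there is a finite dimensional subalgebra $L'\subseteq\Delta$ containing a $k$-basis of $L$, the structure constants $\delta_{jpu}$ of $W$, and the coordinates with respect to $(m_u)$ of a $k$-basis of $U_0\cap W$. Put $M=\bigoplus_uL'm_u$. Then $U_0\cap W\subseteq M$. By Lemma~\ref{lem:layer}, $M$ is a finite dimensional $A$-submodule, and $W=\bigoplus_ccM$ for every right $L'$-basis $(c)$ of $\Delta$.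

Let $U_1=U_0+M$. Then $\pi(U_1)=U$, and $U_1\cap W=(U_0\cap W)+M=M$ by the modular law. Fix $(l)$, $\hat l$ and $U^+$ as above, and put $U'=\sum_l\hat lU_1$, a finite dimensional $A$-submodule of $N_{i+1}$ with $\pi(U')=U^+$. We have $U'\cap W=M$. Indeed, if $w=\sum_l\hat lu_l\in W$ with $u_l\in U_1$, then $\sum_l\hat l\pi(u_l)=0$, so all $\pi(u_l)=0$ by directness of $U^+$. Then $u_l\in U_1\cap W=M$ and $w=\sum_llu_l\in M$, since $M$ is a left $L'$-space. Conversely $U'\supseteq\hat lM=lM=M$ for any $l$, as $l$ is a unit of $L'$.

Now $(L',U')$ is a form of $N_{i+1}$. Let $(c)$ be a right $L'$-basis of $\Delta$ with lifts $\hat c$. The sum $\sum_c\hat cU'$ maps onto $\sum_c\hat cU^+=N_i$ and contains $\sum_ccM=W$, so it equals $N_{i+1}$. If $\sum_c\hat cu_c=0$ with $u_c\in U'$, then $\sum_c\hat c\pi(u_c)=0$ with $\pi(u_c)\in U^+$, and all $\pi(u_c)=0$ because $(L',U^+)$ is a form of $N_i$. So $u_c\in U'\cap W=M$ and $\sum_ccu_c=0$ in $W=\bigoplus_ccM$, whence all $u_c=0$.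

\emph{Conclusion.} A form $(L,U)$ of $N_m=N$ gives $N=\bigoplus_b\hat bU$, a direct sum of $A$-submodules isomorphic to $U$, and $U\neq0$. As $N$ is indecomposable, there is only one $b$, and $N\cong U$.
\end{proof}

\section{Closed points of rank one}\label{sec:closed}

Let $N$ be a point of rank $1$, and let $Q=qQ_0$, with $Q_0\in\mathcal A$, be as in Proposition~\ref{prop:simple}. We regard $Q$ as the socle of $\overline E_N$. By Proposition~\ref{prop:dictionary} and \eqref{eq:closed},
\[
\Gamma=\operatorname{End}_A(N)=\operatorname{End}(E_N)=\operatorname{End}(\overline E_N).
\]
Let $h=\operatorname{Hom}_{\mathcal G}(-,E_N)$, an exact contravariant functor from $\mathcal A$ to left $\Gamma$-modules.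

\begin{lemma}\label{lem:residue}
The ring $\Gamma$ is local, and if $J$ is its radical, then $\Gamma/J\cong\operatorname{End}_{\overline{\mathcal A}}(Q)$ is locally finite. The $\Gamma$-module $h(Q_0)$ is simple.
\end{lemma}

\begin{proof}
A nonzero map $Q\to\overline E_N$ is a monomorphism whose image is simple and contains the socle, so its image is the socle $Q$. Hence restriction defines a $k$-algebra map $\Gamma\to\operatorname{End}(Q)$, and it is surjective because $\overline E_N$ is injective. An endomorphism $\gamma$ kills $Q$ if and only if $\ker\gamma\neq0$, since $Q$ is the smallest nonzero subobject. A monomorphism from the indecomposable injective $\overline E_N$ to itself splits and is an automorphism. So the kernel of the restriction map is the set of non-units. This set is therefore an ideal, $\Gamma$ is local, and the kernel is $J$. Local finiteness is Lemma~\ref{lem:hom}(a).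

By \eqref{eq:closed}, $h(Q_0)=\operatorname{Hom}(Q,\overline E_N)\neq0$ as $\Gamma$-modules. Two nonzero elements $f,g$ are isomorphisms onto the socle, and the automorphism $gf^{-1}$ of the socle extends to some $\gamma\in\Gamma$ with $g=\gamma f$. So every nonzero element generates $h(Q_0)$.
\end{proof}

This is property (L), and it holds for all points of rank $1$; it shows again that $K^\flat$ does not have rank $1$. Closedness enters only in the next lemma. The functor $h$ sees $Q_0$ as a simple module, and when $N$ is closed, everything else is covered by functors that $h$ kills.

\begin{lemma}\label{lem:endolength}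
If $N$ is closed, then $N$ has finite length as a $\Gamma$-module.
\end{lemma}

\begin{proof}
Let $\mathcal K=\{G\in\mathcal A:h(G)=0\}=\{G\in\mathcal A:O(G)\subseteq X\setminus\{N\}\}$. As $X\setminus\{N\}$ is open and the sets $O(G)$ form a basis, $X\setminus\{N\}=\bigcup_{G\in\mathcal K}O(G)$. Also $N\in O(Q_0)$, because $h(Q_0)\neq0$. So $O(H)=X$ is covered by $O(Q_0)$ and the sets $O(G)$, $G\in\mathcal K$. By Lemma~\ref{lem:cover}, $H$ has a finite filtration in $\mathcal A$ whose factors are subquotients of $Q_0$ or of objects of $\mathcal K$. The exact functor $h$ sends a subquotient of $G$ to a subquotient of $h(G)$, so by Lemma~\ref{lem:residue} it sends each factor to a module of length at most $1$. Hence $h(H)$ has finite length, and $h(H)=N$ by \eqref{eq:forget}.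
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Suppose that $N$ is a closed point of rank $1$. By Lemmas~\ref{lem:residue} and~\ref{lem:endolength} it satisfies the hypotheses of Proposition~\ref{prop:descent}, so it is finite dimensional. By Lemma~\ref{lem:isolated} it has rank $0$, a contradiction. The second sentence of the theorem was deduced from the first in Section~\ref{sec:intro}.
\end{proof}

\section{The space $X^{(2)}$ and the Krull--Gabriel dimension}\label{sec:second}

\begin{proof}[Proof of Theorem~\ref{thm:compl}]
(a) Let $Q=qQ_0$ be as in Proposition~\ref{prop:simple}. Then $O(Q_0)\cap X^{(1)}=\{N\}$ by Lemma~\ref{lem:easy}. The algebra $\operatorname{End}(Q)$ is a division algebra by Schur's lemma and is locally finite by Lemma~\ref{lem:hom}(a).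

(b) Let $N$ have rank $1$. Its closure lies in the closed set $X^{(1)}$ and, by Theorem~\ref{thm:main}, contains a point $N'\neq N$. If $N'$ had rank $1$, there would be an open set $O$ with $O\cap X^{(1)}=\{N'\}$. Being a neighborhood of $N'$, it would contain $N\in X^{(1)}$, and so $N=N'$. Hence $N'\in X^{(2)}$.

(c) By Corollary~\ref{cor:zero}, $X^{(1)}\neq\emptyset$. If $X^{(2)}$ were empty, any point of $X^{(1)}$ would have rank $1$, and its closure would meet $X^{(2)}$ by (b), which is absurd. If $\operatorname{CB}(A)$ is defined, a point of $X^{(2)}$ has rank at least $2$.

(d) The points of $X\setminus X^{(2)}$ are those of rank $0$ or $1$. A point of rank $0$ lies in some $O(S_Y)$ by Lemma~\ref{lem:isolated}, and $S_Y\in\mathcal A_0\subseteq\mathcal A_1$. A point of rank $1$ lies in some $O(Q_0)$ with $qQ_0$ simple by (a), and $Q_0\in\mathcal A_1$. Conversely, let $N\in O(F)$ with $F\in\mathcal A_1$. If $N\notin X^{(1)}$, then $N$ has rank $0$. If $N\in X^{(1)}$, then $\operatorname{Hom}(qF,\overline E_N)\neq0$ by \eqref{eq:closed}. As $\overline E_N$ is injective, $\operatorname{Hom}(Q,\overline E_N)\neq0$ for some composition factor $Q=qQ_0$ of $qF$ in $\overline{\mathcal A}$.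 So $N\in O(Q_0)\cap X^{(1)}$ by \eqref{eq:closed}, and $N$ has rank $1$ by Lemma~\ref{lem:easy}.

Finally, suppose $\operatorname{KG}(A)=1$, that is, $\mathcal A_0\neq\mathcal A$ and $\mathcal A_1=\mathcal A$. By Corollary~\ref{cor:zero}, $A$ has infinite representation type. Since $H\in\mathcal A_1$, we have $X=O(H)\subseteq X\setminus X^{(2)}$, so $X^{(2)}=\emptyset$. This contradicts (c).
\end{proof}

\begin{thebibliography}{9}

\bibitem{Herzog} Herzog, \emph{Proc. LMS} \textbf{74} (1997).

\bibitem{Krause} Krause, \emph{JPAA} \textbf{114} (1997).

\bibitem{Prest} Prest, \emph{Purity, Spectra and Localisation}, Ch.~12.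

\bibitem{serial} \emph{The Krull--Gabriel dimension of a serial ring}, \texttt{https://bsu.by/Cache/Page/356293.pdf}.

\end{thebibliography}
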